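# A sliding tripod on six points: shortest networks realizing a metric need not be generically unique

## 1. Two, three and four points

Someone hands you a table of distances between finitely many points. You must build a road network, with extra junctions wherever you like, so that the shortest route between any two of the given points has exactly the prescribed length. Among all such networks you want one whose total road length is as small as possible. Is the best network unique, at least for a typical table?

For three points with $D(1,2)=3$, $D(1,3)=4$, $D(2,3)=5$ one can join everything to a single junction by roads of lengths $1,2,3$ (since $1+2=3$, $1+3=4$, $2+3=5$). The total is $6$, and we shall see in a moment that nothing else is as good. We first make the words precise, then settle $n=2,3,4$ completely, and then see what changes.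

### Networks, realizations, metric graphs

**Definition (network).** A network is a triple $\mathcal N=(V,\mathcal E,l)$, where $V$ is a set of vertices, $\mathcal E$ is a set of 2-element subsets of $V$ (edges), and $l:\mathcal E\to\mathbb R_{\ge0}$ is a length function. Its total length is $\|\mathcal N\|=\sum_{e\in\mathcal E}l(e)$. For $u,v\in V$, let $\mathcal N_{u,v}$ be the set of nonrepetitive paths $h=(v_1,\dots,v_m)$ with $v_1=u$, $v_m=v$ and $\{v_i,v_{i+1}\}\in\mathcal E$ for all $i$; such a path has length $\|h\|=\sum_i l(\{v_i,v_{i+1}\})$. Put $\overline{uv}=0$ if $u=v$, $\overline{uv}=\inf\{\|h\|:h\in\mathcal N_{u,v}\}$ if $u\ne v$ and $\mathcal N_{u,v}\ne\emptyset$, and $\overline{uv}=\infty$ otherwise. The network is proper if $l(e)\neq0$ for all $e\in\mathcal E$ and $\deg v:=\#\{e\in\mathcal E:v\in e\}\ge1$ for all $v\in V$.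

**Definition (realization).** A network realizes the metric space $X=(X,D)$ if $X\subseteq V$ and $D(x,y)=\overline{xy}$ for all $x,y\in X$. Let $\mathcal N(X)$ be the class of networks realizing $X$ and $\|X\|=\inf\{\|\mathcal N\|:\mathcal N\in\mathcal N(X)\}$. A realization with $\|\mathcal N\|=\|X\|$ is called optimal.

**Definition (isomorphism).** Realizations $(V,\mathcal E,l)$ and $(V',\mathcal E',l')$ of $X$ are isomorphic if there is a bijection $\psi:V\to V'$ with $\psi(x)=x$ for all $x\in X$ which preserves edges in both directions and preserves their lengths.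

For example, if $X=\{1,2\}$ and $D(1,2)=5$, a single edge of length $5$ realizes $X$. So does a path $1,v,2$ with lengths $2,3$, or $1,4$. These are pairwise non-isomorphic for a silly reason, the vertex $v$ of degree 2. This is why we ask about proper optimal realizations with $\deg v\ne2$ for all $v$.

**Fact (recalled, not proved here).** Every finite metric space $X$ with $\#X\ge2$ has optimal proper realizations, and every such realization is finite.

Let $\mathcal M_n\subseteq\mathbb R^{n^2}$ be the set of metrics on $\{1,\dots,n\}$ with the induced topology. The statement under discussion is: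

**Statement $(\mathrm U_n)$.** There is an open and dense subset $\mathcal O\subseteq\mathcal M_n$ such that for every $D\in\mathcal O$ the space $X=(\{1,\dots,n\},D)$ has, up to isomorphism, only one proper optimal realization with $\deg v\ne2$ for all vertices $v$.

The problem, from the paper "Trees, Tight Extensions of Metric Spaces, and the Cohomological Dimension of Certain Groups: A Note on Combinatorial Properties of Metric Spaces", is to prove or disprove that $(\mathrm U_n)$ holds for every $n\ge2$.

We view a finite proper network as a metric graph: each edge $e$ becomes a segment of length $l(e)$, $d$ is the path metric (with value $\infty$ between different components), and $|\cdot|$ is length measure, so $\|\mathcal N\|$ is the measure of the whole graph. On vertices $d(u,v)=\overline{uv}$. A geodesic is a shortest path, regarded as a closed subset of the graph. We use the following simple facts.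

1. For a finite realization, any two points $x,y\in X$ are joined by a geodesic, because there are only finitely many nonrepetitive paths. Its measure is $D(x,y)$.
2. If $q$ lies on a geodesic from $x$ to $y$, then $d(x,q)+d(q,y)=D(x,y)$. Subpaths of geodesics are geodesics.
3. There are no isolated vertices and all edges have positive length, so a nonempty open subset of the graph has positive measure. Hence a closed subset of full measure is everything. The same holds for closed subsets of a nondegenerate segment.
4. If no vertex has degree 2, the vertices are exactly the points of valence $\neq2$, and the edges are the closures of the components of the complement of the vertex set. So two such realizations whose metric graphs are isometric by a map fixing $X$ pointwise are isomorphic.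

### Meeting geodesics

**Lemma 1.** Let $\mathcal N$ be a finite proper realization of $(X,D)$.

(i) If $q$ lies on a geodesic from $x$ to $y$ and on a geodesic from $x'$ to $y'$, then $D(x,x')+D(y,y')\le D(x,y)+D(x',y')$.

(ii) Let $G$ be a geodesic from $x$ to $y$, $G'$ a geodesic from $x$ to $y'$, and $\beta=\frac12\big(D(x,y)+D(x,y')-D(y,y')\big)$. Every $q\in G\cap G'$ has $d(x,q)\le\beta$. Hence $|G\cap G'|\le\beta$, and equality holds if and only if $G\cap G'$ is the initial segment of length $\beta$ at $x$ of both $G$ and $G'$.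

**Proof.** (i) Add $D(x,x')\le d(x,q)+d(q,x')$ and $D(y,y')\le d(y,q)+d(q,y')$ and use fact 2.

(ii) We have $D(y,y')\le d(y,q)+d(q,y')=D(x,y)+D(x,y')-2d(x,q)$, so $d(x,q)\le\beta$. By the triangle inequality $\beta\le D(x,y)$ and $\beta\le D(x,y')$. So $G\cap G'$ is a closed subset of the initial segment of $G$ of length $\beta$, and its measure is at most $\beta$. If it equals $\beta$, the closed subset is the whole segment by fact 3 (if $\beta=0$ this is trivial, since $x\in G\cap G'$). The same applies to $G'$. The converse is clear. $\square$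

The number $\beta$ is the Gromov product of $y,y'$ at $x$.

**Lemma 2.** Let $n\ge4$, indices mod $n$, and let $\mathcal N$ be a finite proper realization of a metric $D$ on $\{1,\dots,n\}$. Let $G_i$ be a geodesic from $i$ to $i+1$, $C=\bigcup_iG_i$ and $\beta_i=\frac12\big(D(i-1,i)+D(i,i+1)-D(i-1,i+1)\big)$. Assume $G_i\cap G_j=\emptyset$ whenever $j\notin\{i-1,i,i+1\}$. Then
$$|C|\ \ge\ \sum_iD(i,i+1)-\sum_i\beta_i .\tag{1}$$
Suppose equality holds and all $\beta_i$ and all $L_i:=D(i,i+1)-\beta_i-\beta_{i+1}$ are positive. Then $C$ is a cycle, with points $1',\dots,n'$ on it in this order, the arc from $i'$ to $(i+1)'$ having length $L_i$, together with pendant segments from $i'$ to $i$ of length $\beta_i$.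

**Proof.** Among three different indices mod $n$ two are not cyclically adjacent, because $n\ge4$. So no point lies on three of the $G_i$. Therefore $|C|=\sum_i|G_i|-\sum_i|G_{i-1}\cap G_i|$, and Lemma 1(ii) gives (1).

In case of equality, $|G_{i-1}\cap G_i|=\beta_i$ for all $i$, so $B_i:=G_{i-1}\cap G_i$ is the common initial segment of length $\beta_i$ at $i$. Let $i'$ be its other end. Then $G_i$ consists of $B_i$, an arc $A_i$ from $i'$ to $(i+1)'$ of length $L_i>0$, and $B_{i+1}$. These pieces meet only as they should: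

- $A_i\cap A_{i+1}\subseteq A_i\cap B_{i+1}=\{(i+1)'\}$, and $A_i\cap A_j=\emptyset$ for non-adjacent $i\neq j$.
- $A_i\cap B_k$ is $\{k'\}$ for $i\in\{k-1,k\}$. For other $i$ a common point would lie on $G_i,G_{k-1},G_k$, so the intersection is empty.
- $B_k\cap B_m$ with $k\ne m$ lies in $G_{k-1}\cap G_k\cap G_{m-1}\cap G_m$, which involves at least three different indices, so it is empty. $\square$

### The easy cases

**Theorem 1.** $(\mathrm U_n)$ holds for $n=2,3,4$.

**Proof.** By the Fact it is enough to look at finite proper realizations. Adding $\varepsilon>0$ to all off-diagonal entries of a metric makes all triangle inequalities strict. So strict triangle inequalities define an open dense subset of $\mathcal M_n$.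

**Case $n=2$.** Take $\mathcal O=\mathcal M_2$. Every finite realization contains a geodesic of length $D(1,2)$, and one edge of that length is a realization. So an optimal proper realization is, as a metric graph, just this geodesic. Without vertices of degree 2 it is one edge.

**Case $n=3$.** Let $\mathcal O$ be the set of metrics with strict triangle inequalities, and let $\beta_i>0$ be the Gromov product at $i$ of the other two points. Then $D(i,j)=\beta_i+\beta_j$. Let $G_{12}$ and $G_{23}$ be geodesics. By Lemma 1(ii),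
$$\|\mathcal N\|\ge|G_{12}\cup G_{23}|\ge D(1,2)+D(2,3)-\beta_2=\beta_1+\beta_2+\beta_3 .$$
The tripod with legs $\beta_1,\beta_2,\beta_3$ realizes $D$ and attains this. If equality holds, then $\mathcal N=G_{12}\cup G_{23}$ by fact 3, and the two geodesics share exactly their initial segments of length $\beta_2$ at $2$. The remaining parts have lengths $D(1,2)-\beta_2=\beta_1$ and $D(2,3)-\beta_2=\beta_3$. This is the tripod, and fact 4 gives uniqueness.

**Case $n=4$.** Let $\mathcal O$ be the set of metrics with strict triangle inequalities for which the three sums $D(i,j)+D(k,l)$, $\{i,j,k,l\}=\{1,2,3,4\}$, are distinct. Within the open set of strict metrics, which is open in the $6$-dimensional space of symmetric zero-diagonal matrices, this removes three proper linear subspaces, so $\mathcal O$ is open and dense. Relabel so that $D(1,3)+D(2,4)$ is the largest sum, indices mod 4. A point of $G_1\cap G_3$ would give $D(1,3)+D(2,4)\le D(1,2)+D(3,4)$ by Lemma 1(i), and a point of $G_2\cap G_4$ would give $D(2,4)+D(3,1)\le D(2,3)+D(4,1)$. Both are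 false, so Lemma 2 applies. Since $\sum_i\beta_i=\sum_iD(i,i+1)-\big(D(1,3)+D(2,4)\big)$,
$$\|\mathcal N\|\ge|C|\ge\sum_iD(i,i+1)-\sum_i\beta_i=D(1,3)+D(2,4).$$
All $\beta_i$ are positive, and inserting the definitions gives
$$L_1=L_3=\tfrac12\big(D(1,3)+D(2,4)-D(1,4)-D(2,3)\big)>0,\qquad L_2=L_4=\tfrac12\big(D(1,3)+D(2,4)-D(1,2)-D(3,4)\big)>0 .$$
Consider the cycle $1'2'3'4'$ with sides $L_i$ and pendant edges $ii'$ of length $\beta_i$. For $i,i+1$ the direct side is shortest, since the other way round already contains $L_{i+2}=L_i$; this gives $\beta_i+L_i+\beta_{i+1}=D(i,i+1)$. For $i,i+2$ both ways have length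
$$\beta_i+L_i+L_{i+1}+\beta_{i+2}=D(i,i+1)+D(i+1,i+2)-2\beta_{i+1}=D(i,i+2).$$
So this network realizes $D$. Its length $\sum\beta_i+\sum L_i=\sum D(i,i+1)-\sum\beta_i$ is the bound. If $\mathcal N$ is optimal, then $\mathcal N=C$ with equality in (1), and Lemma 2 says that $C$ is this network. Fact 4 gives uniqueness. $\square$

For instance, $D(1,2)=D(3,4)=3$, $D(2,3)=D(1,4)=4$, $D(1,3)=D(2,4)=5$ has sums $6,8,10$, all $\beta_i=1$, $L_1=L_3=1$, $L_2=L_4=2$, and $\|X\|=10$.

**Remark ($n=5$; cited, not used below).** J. Koolen, A. Lesser, V. Moulton, *Optimal realizations of generic five-point metrics*, European J. Combin. 30 (2009), show that the cone of 5-point metrics has a canonical subdivision into cones such that every metric in the interior of a cone has a unique optimal realization. With Theorem 1, $(\mathrm U_n)$ then holds for all $n\le5$.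

## 2. What the cycle bound misses on six points

Let us try the argument for $n=4$ on six points. Take
$$D(i,i+1)=29\ (i\text{ odd}),\quad D(i,i+1)=5\ (i\text{ even}),\quad D(i,i+2)=32,\quad D(i,i+3)=33,$$
indices mod 6 (Section 3 shows that this is a metric). Lemma 2 applies. Indeed $D(i,i+2)+D(i+1,i+3)=64$ exceeds $D(i,i+1)+D(i+2,i+3)\le58$, so $G_i\cap G_{i+2}=\emptyset$ by Lemma 1(i). Likewise $D(i,i+3)+D(i+1,i+4)=66>34=29+5$, so $G_i\cap G_{i+3}=\emptyset$. All $\beta_i=\frac12(29+5-32)=1$, and $L_i=27$ for odd $i$, $L_i=3$ for even $i$. The bound (1) is $6+90=96$.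

Equality would force $\mathcal N$ to be the hexagon with six pendant edges. In that network the distance from $1$ to $4$ is $1+\min(27+3+27,\ 3+27+3)+1=35$, but $D(1,4)=33$. This is where the argument stops. The hexagon takes care of the distances $D(i,i+1)$ and $D(i,i+2)$, but the three long diagonals $D(1,4),D(2,5),D(3,6)$ need shortcuts through the inside, and (1) says nothing about their cost. Adding up the lengths of three shortcuts gives no lower bound either, because shortcuts may run together for a while and share their length. So we need a lower bound for a union of overlapping geodesics.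

When one looks for the cheapest shared shortcut, it turns out to be a tripod attached to three sides of the hexagon, and its feet can slide along these sides without changing either the total length or any distance. It can slide for every metric in an open set, so $(\mathrm U_6)$ fails.

## 3. Fifteen splits and an open set of metrics

A split of $\{1,\dots,6\}$ is a partition into two nonempty parts, given by one part $A$. It separates $i$ and $j$ if exactly one of them lies in $A$. A split with a weight $p>0$ contributes $p$ to the distance of the pairs it separates and $0$ to the others. This contribution satisfies the triangle inequality, hence so do sums of such contributions. For example, $\{2,3\}$ separates two pairs of cyclic neighbors, $1,2$ and $3,4$.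

Indices are cyclic mod 6. Take 15 positive parameters $\beta_1,\dots,\beta_6$, $a,b,c$, $p_1,\dots,p_6$ as weights of the following splits:
$$\beta_i:\{i\},\qquad p_i:\{i+1,i+2\},\qquad a:\{2,3,4\},\qquad b:\{3,4,5\},\qquad c:\{4,5,6\}.$$
Collecting for each $i$ the symbols among $a,b,c,p_1,\dots,p_6$ whose set contains $i$, we get
$$\begin{aligned}\Sigma_1&=\{p_5,p_6\},&\Sigma_2&=\{a,p_1,p_6\},&\Sigma_3&=\{a,b,p_1,p_2\},\\ \Sigma_4&=\{a,b,c,p_2,p_3\},&\Sigma_5&=\{b,c,p_3,p_4\},&\Sigma_6&=\{c,p_4,p_5\}.\end{aligned}$$
For $i\neq j$ put $D(i,j)=\beta_i+\beta_j+D'(i,j)$, where $D'(i,j)$ is the sum of the parameters in $\Sigma_i\triangle\Sigma_j$. This is a metric. Write $L_i=D'(i,i+1)$ and $h_{ij}=D'(i,j)$. Then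
$$\begin{aligned}&L_1=p_5+a+p_1,\quad L_2=p_6+b+p_2,\quad L_3=p_1+c+p_3,\\&L_4=p_2+a+p_4,\quad L_5=p_3+b+p_5,\quad L_6=p_4+c+p_6 .\end{aligned}$$
So $p_i$ occurs in $L_i$ and $L_{i+2}$ only, $a$ in $L_1,L_4$, $b$ in $L_2,L_5$, $c$ in $L_3,L_6$. A symbol separates $i$ and $j$ exactly when it occurs an odd number of times on the sides of the hexagon passed when walking from $i$ to $j$. Two consecutive sides have no common symbol, so
$$D'(i,i+2)=L_i+L_{i+1}\quad\text{for all }i.$$
Three consecutive sides $L_i,L_{i+1},L_{i+2}$ repeat exactly one symbol, namely $p_i$, which then does not separate $i$ and $i+3$. Therefore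
$$L_i+L_{i+1}+L_{i+2}-h_{i,i+3}=2p_i\qquad(i=1,\dots,6).\tag{2}$$
Explicitly,
$$\begin{aligned}h_{14}&=a+b+c+p_2+p_3+p_5+p_6,\\ h_{25}&=a+b+c+p_1+p_3+p_4+p_6,\\ h_{36}&=a+b+c+p_1+p_2+p_4+p_5 .\end{aligned}$$
By (2), the route from $i$ to $i+3$ along the hexagon is too long by $2p_i$, which is the obstruction seen in Section 2.

**The parameters are coordinates.** Let $S$ be the 15-dimensional space of symmetric zero-diagonal $6\times6$ matrices. The linear map from $\mathbb R^{15}$ (parameters) to $S$ is injective: the formula for $D'(i,i+2)$ gives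
$$\beta_i=\tfrac12\big(D(i-1,i)+D(i,i+1)-D(i-1,i+1)\big),$$
so $D$ determines the $\beta_i$ and hence all $L_i$ and $h_{ij}$; then (2) gives the $p_i$, and $L_1,L_2,L_3$ give $a,b,c$. So the map is a linear isomorphism. Note that the $\beta_i$ here are the Gromov products of Lemma 2, and $L_i=D(i,i+1)-\beta_i-\beta_{i+1}$ as there.

**The open set.** Put
$$T:=a+b+c+p_2+p_4+p_6,\qquad \mathcal U:=\{D:\ \text{all 15 parameters}>0,\ \ p_1,p_3,p_5>2T\}.$$
$\mathcal U$ is open in $S$ and consists of metrics, so it is open in $\mathcal M_6$. It is nonempty: all parameters $1$ except $p_1=p_3=p_5=13$ gives $T=6$, and this is exactly the metric of Section 2 ($L_i=27$ or $3$, $h_{i,i+3}=31$).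

**Rotation.** If we rename the point $i+2$ as $i$, a metric $D\in\mathcal U$ becomes $\widetilde D(i,j)=D(i+2,j+2)$. The splits are only renamed: $\widetilde\beta_i=\beta_{i+2}$, $\widetilde p_i=p_{i+2}$. The new $\{2,3,4\}$ is the old $\{4,5,6\}$, the new $\{3,4,5\}$ is the old $\{5,6,1\}$, the same split as $\{2,3,4\}$, and the new $\{4,5,6\}$ is the old $\{6,1,2\}$, the same split as $\{3,4,5\}$. Thus $\widetilde a=c$, $\widetilde b=a$, $\widetilde c=b$. Also $\widetilde T=T$ and $\widetilde D\in\mathcal U$. So anything proved for all $D\in\mathcal U$ and all realizations stays true after the substitution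
$$i\mapsto i+2,\qquad a\mapsto c\mapsto b\mapsto a,\qquad p_i\mapsto p_{i+2},\qquad\beta_i\mapsto\beta_{i+2}.$$
It sends $L_i$ to $L_{i+2}$ and $h_{14}\mapsto h_{36}\mapsto h_{52}\mapsto h_{14}$. We call this "by rotation".

## 4. The networks $\mathcal N_\tau$ and the theorem

For $\tau=(\tau_a,\tau_b,\tau_c)\in[0,a]\times[0,b]\times[0,c]$ let $\mathcal N_\tau$ have the 16 vertices $i,i'$ $(1\le i\le6)$, $f_1,f_3,f_5$ (the feet) and $o$ (the center), and these edges and lengths:

- pendants $ii':\ \beta_i$;
- plain sides $2'3':L_2$, $\ 4'5':L_4$, $\ 6'1':L_6$;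
- side from $1'$ to $2'$: $\ 1'f_1:\ p_5+\tau_a$, $\quad f_12':\ p_1+a-\tau_a$;
- side from $3'$ to $4'$: $\ 3'f_3:\ p_1+\tau_c$, $\quad f_34':\ p_3+c-\tau_c$;
- side from $5'$ to $6'$: $\ 5'f_5:\ p_3+b-\tau_b$, $\quad f_56':\ p_5+\tau_b$;
- legs $f_1o:\ p_6+\tau_b+\tau_c$, $\quad f_3o:\ p_2+(a-\tau_a)+(b-\tau_b)$, $\quad f_5o:\ p_4+\tau_a+(c-\tau_c)$.

All lengths are positive, each $i$ has degree 1, and all other vertices have degree 3. So $\mathcal N_\tau$ is proper and has no vertex of degree 2.

Here is the sliding. Increase $\tau_a$ by $\delta$. The foot $f_1$ moves by $\delta$ toward $2'$, the leg $f_3o$ shrinks by $\delta$, the leg $f_5o$ grows by $\delta$, and nothing else changes. The route $1'f_1of_34'$ gains $\delta$ on $1'f_1$ and loses $\delta$ on $f_3o$. The route $5'f_5of_12'$ gains $\delta$ on $f_5o$ and loses $\delta$ on $f_12'$. The route $3'f_3of_56'$ loses and gains $\delta$ on two legs.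

**Theorem 2.** Let $D\in\mathcal U$, $X=(\{1,\dots,6\},D)$. Then
$$\|X\|=\sum_i\beta_i+\sum_iL_i+T .$$
The proper optimal realizations of $X$ with no vertex of degree 2 are, up to isomorphism, exactly the networks $\mathcal N_\tau$, $\tau\in[0,a]\times[0,b]\times[0,c]$, and these are pairwise non-isomorphic.

**Corollary.** $(\mathrm U_6)$ is false, so the answer to the problem is no.

**Proof of the Corollary from Theorem 2.** A dense $\mathcal O\subseteq\mathcal M_6$ meets the nonempty open set $\mathcal U$. For $D\in\mathcal O\cap\mathcal U$ the networks $\mathcal N_\tau$ form a 3-parameter box of pairwise non-isomorphic proper optimal realizations without vertices of degree 2. $\square$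

The Corollary uses only the value of $\|X\|$ and the non-isomorphism of the $\mathcal N_\tau$, that is, this section and Section 5. Section 6 shows that there are no other optimal realizations. Individual $n\ge7$ are not treated; this is not needed, since the problem quantifies over all $n\ge2$.

### $\mathcal N_\tau$ realizes $X$

**No route is too short.** To see this we map $\mathcal N_\tau$ into $\mathbb R^{15}$ with the $\ell_1$-distance, with one coordinate for each parameter. Let $i'$ have coordinate equal to the full parameter for each symbol in $\Sigma_i$ and $0$ elsewhere, and let $i$ be $i'$ plus $\beta_i$ in the $\beta_i$-coordinate. Listing nonzero coordinates, with a bare symbol meaning its full value, put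
$$f_1=(a{:}\tau_a,\ p_6),\quad f_3=(a,\ b,\ c{:}\tau_c,\ p_2),\quad f_5=(c,\ b{:}\tau_b,\ p_4),\quad o=(a{:}\tau_a,\ b{:}\tau_b,\ c{:}\tau_c).$$
Each edge length equals the $\ell_1$-distance of its ends. For pendants and plain sides this is the definition of $\beta_i$ and $L_i$. For the others we list the coordinates that change:

- $1'=(p_5,p_6)$ to $f_1$: $p_5$ and $\tau_a$. From $f_1$ to $2'=(a,p_1,p_6)$: $a-\tau_a$ and $p_1$.
- $3'=(a,b,p_1,p_2)$ to $f_3$: $p_1$ and $\tau_c$. From $f_3$ to $4'=(a,b,c,p_2,p_3)$: $c-\tau_c$ and $p_3$.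
- $5'=(b,c,p_3,p_4)$ to $f_5$: $b-\tau_b$ and $p_3$. From $f_5$ to $6'=(c,p_4,p_5)$: $\tau_b$ and $p_5$.
- $f_1$ to $o$: $p_6,\tau_b,\tau_c$. From $f_3$ to $o$: $p_2,\ a-\tau_a,\ b-\tau_b$. From $f_5$ to $o$: $p_4,\ \tau_a,\ c-\tau_c$.

So every path from $i$ to $j$ has length at least the $\ell_1$-distance of $i$ and $j$, which is $D(i,j)$.

**Every distance is attained.** The paths $1'f_12'$, $3'f_34'$, $5'f_56'$ have lengths $L_1,L_3,L_5$. Together with the plain sides this gives $D(i,i+1)=\beta_i+L_i+\beta_{i+1}$ and, passing through $(i+1)'$, $D(i,i+2)=\beta_i+L_i+L_{i+1}+\beta_{i+2}$. For the long diagonals,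
$$\begin{aligned}
1'f_1of_34':&\quad (p_5+\tau_a)+(p_6+\tau_b+\tau_c)+(p_2+a-\tau_a+b-\tau_b)+(p_3+c-\tau_c)=h_{14},\\
3'f_3of_56':&\quad (p_1+\tau_c)+(p_2+a-\tau_a+b-\tau_b)+(p_4+\tau_a+c-\tau_c)+(p_5+\tau_b)=h_{36},\\
5'f_5of_12':&\quad (p_3+b-\tau_b)+(p_4+\tau_a+c-\tau_c)+(p_6+\tau_b+\tau_c)+(p_1+a-\tau_a)=h_{25}.
\end{aligned}$$
So $\mathcal N_\tau\in\mathcal N(X)$. The sides add up to $\sum L_i$ and the legs to $T$, hence
$$\|\mathcal N_\tau\|=\sum_i\beta_i+\sum_iL_i+T .\tag{3}$$
In the numerical example this is $96+6=102$. For $\tau=(0,0,0)$ the legs at $f_1,f_3,f_5$ are $1,3,2$, and for $\tau=(1,1,1)$ they are $3,1,2$. In the first network the route from $1$ to $4$ is $1+13+1+3+14+1=33$, as it should be.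

**Different $\tau$ give non-isomorphic networks.** An isomorphism $\mathcal N_\tau\to\mathcal N_{\tau'}$ fixes each $i$, hence maps its unique neighbor $i'$ to $i'$. It maps $f_1$ to $f_1$, the unique common neighbor of $1'$ and $2'$, and in the same way $f_3$ to $f_3$ (from $3',4'$) and $f_5$ to $f_5$ (from $5',6'$). So it preserves $l(1'f_1)=p_5+\tau_a$, $l(3'f_3)=p_1+\tau_c$ and $l(f_56')=p_5+\tau_b$, that is, $\tau=\tau'$.

## 5. The lower bound $\|X\|\ge\sum\beta_i+\sum L_i+T$

Let $D\in\mathcal U$. By the Fact, $\|X\|$ is attained by a finite proper realization. So let $\mathcal N$ be any finite proper realization of $X$, viewed as a metric graph. We bound $\|\mathcal N\|$ in two parts: the union $C$ of the geodesics $G_i$ from $i$ to $i+1$, and what the long diagonals use outside $C$.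

**Step 1: the cycle part.** This step applies Lemma 2. If $G_i\cap G_{i+2}\neq\emptyset$, then by Lemma 1(i) $D(i,i+2)+D(i+1,i+3)\le D(i,i+1)+D(i+2,i+3)$. But the left side minus the right side is $2L_{i+1}>0$. If $G_1\cap G_4\ne\emptyset$, then $D(1,4)+D(2,5)\le D(1,2)+D(4,5)$, but
$$h_{14}+h_{25}-L_1-L_4=2(b+c+p_3+p_6)>0 .$$
By rotation also $G_3\cap G_6=G_5\cap G_2=\emptyset$. So only cyclic neighbors among the $G_i$ meet, and Lemma 2 gives
$$|C|\ \ge\ \sum_iD(i,i+1)-\sum_i\beta_i=\sum_i\beta_i+\sum_iL_i .\tag{4}$$

**Step 2: where a long diagonal can touch $C$.** Let $P_1,P_3,P_5$ be geodesics from $1$ to $4$, from $3$ to $6$, and from $5$ to $2$. We determine the possible points $q\in P_1\cap G_i$; recall $D(1,4)=d(1,q)+d(q,4)$.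

- $i=2$: $d(1,q)\ge D(1,3)-d(q,3)$ and $d(q,4)\ge D(2,4)-d(2,q)$. Adding, $D(1,4)\ge D(1,3)+D(2,4)-D(2,3)=\beta_1+\beta_4+L_1+L_2+L_3=D(1,4)+2p_1$ by (2). Impossible.
- $i=5$: in the same way $D(1,4)\ge D(1,5)+D(4,6)-D(5,6)=\beta_1+\beta_4+L_4+L_5+L_6=D(1,4)+2p_4$. Impossible.
- $i=1$: $d(1,q)=D(1,2)-d(2,q)$ and $d(q,4)\ge D(2,4)-d(2,q)$, so $D(1,4)\ge D(1,2)+D(2,4)-2d(2,q)=D(1,4)+2p_1+2\beta_2-2d(2,q)$. Hence $d(2,q)\ge\beta_2+p_1$, and $d(1,q)\le\beta_1+L_1-p_1=\beta_1+p_5+a$.
- $i=6$: $d(1,q)=D(6,1)-d(6,q)$ and $d(q,4)\ge D(4,6)-d(6,q)$, so $D(1,4)\ge D(1,4)+2p_4+2\beta_6-2d(6,q)$. Hence $d(6,q)\ge\beta_6+p_4$, and $d(1,q)\le\beta_1+L_6-p_4=\beta_1+c+p_6$.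
- $i=3$: $d(4,q)=D(3,4)-d(3,q)$ and $d(1,q)\ge D(1,3)-d(3,q)$, so $d(3,q)\ge\beta_3+p_1$, and $d(4,q)\le\beta_4+L_3-p_1=\beta_4+c+p_3$.
- $i=4$: $d(4,q)=D(4,5)-d(5,q)$ and $d(1,q)\ge D(1,5)-d(5,q)$, so $d(5,q)\ge\beta_5+p_4$, and $d(4,q)\le\beta_4+L_4-p_4=\beta_4+p_2+a$.

So $P_1\cap C=E\cup E'$ with $E=P_1\cap(G_1\cup G_6)\ni1$ and $E'=P_1\cap(G_3\cup G_4)\ni4$. Both are closed, and they are disjoint by Step 1.

**Step 3: the chords.** We cut out of each long diagonal a piece that has only its ends on $C$. Let $v_1$ be the first point of $E'$ on $P_1$, starting from $1$. Let $u_1$ be the last point of $E$ before $v_1$; it exists because $1\in E$ comes before $v_1$. Let $I_1$ be the closed subpath of $P_1$ from $u_1$ to $v_1$. Then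
$$I_1\cap C=\{u_1,v_1\},\qquad|I_1|=D(1,4)-d(1,u_1)-d(4,v_1).$$
Define $I_3$ (ends $u_3,v_3$) and $I_5$ (ends $u_5,v_5$) from $P_3,P_5$ by rotation, and let $U=I_1\cup I_3\cup I_5$. Since $U\cap C$ is finite, $\|\mathcal N\|\ge|C|+|U|$. By (4) it remains to prove:

**Claim.** $|U|\ge T$.

**Step 4: a chord with an end on the wrong side is long.** This step is the only use of $p_1,p_3,p_5>2T$. We show that if not both $u_1\in G_1$ and $v_1\in G_3$, then $|I_1|>T$. Note $T\ge\max(a,b,c)$.

If $u_1\in G_6$, Step 2 gives
$$|I_1|\ge h_{14}-(c+p_6)-\max(c+p_3,\ a+p_2)=\min\big(a+b-c+p_2+p_5,\ b+p_3+p_5\big).$$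
The first entry exceeds $p_5-c>2T-T=T$, and the second exceeds $p_5>T$.

Otherwise $u_1\in G_1$ and $v_1\in G_4$, and
$$|I_1|\ge h_{14}-(p_5+a)-(p_2+a)=b+c-a+p_3+p_6>p_3-a>T.$$

By rotation the same holds for $I_3$ and $I_5$. If some $|I_k|>T$, then $|U|>T$ and the Claim holds with strict inequality. So from now on assume $|I_k|\le T$ for $k=1,3,5$. Then
$$u_1\in G_1,\ v_1\in G_3;\qquad u_3\in G_3,\ v_3\in G_5;\qquad u_5\in G_5,\ v_5\in G_1 .$$

**Step 5: slack variables.** We record how far the ends are from the extreme positions allowed by Step 2. By Step 2 and rotation there are $x_k,y_k\ge0$ with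
$$\begin{aligned} d(1,u_1)&=\beta_1+p_5+a-x_1, & d(4,v_1)&=\beta_4+p_3+c-y_1,\\
d(3,u_3)&=\beta_3+p_1+c-x_3, & d(6,v_3)&=\beta_6+p_5+b-y_3,\\
d(5,u_5)&=\beta_5+p_3+b-x_5,& d(2,v_5)&=\beta_2+p_1+a-y_5 .\end{aligned}\tag{5}$$
Subtracting from $D(1,4)$, $D(3,6)$, $D(5,2)$ gives the chord lengths
$$|I_1|=b+p_2+p_6+x_1+y_1,\quad |I_3|=a+p_2+p_4+x_3+y_3,\quad |I_5|=c+p_4+p_6+x_5+y_5 .\tag{6}$$
If no two chords meet, then $|U|\ge a+b+c+2(p_2+p_4+p_6)>T$ and the Claim holds strictly. The case of interest is that two of them meet.

**Step 6: the length of a union.** This is the tool for overlapping chords.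

**Lemma 3.** Let $I$ (from $u$ to $v$) and $J$ (from $u'$ to $v'$) be geodesic segments with $I\cap J\neq\emptyset$. Let $q,q'$ be the first and the last point of $J$ (from $u'$) lying in $I$. If on $I$ (from $u$) $q$ does not come after $q'$, then
$$|I\cup J|\ge\tfrac12\big(|I|+|J|+d(u,u')+d(v,v')\big).$$
Otherwise
$$|I\cup J|\ge\tfrac12\big(|I|+|J|+d(u,v')+d(v,u')\big).$$

**Proof.** The parts of $J$ before $q$ and after $q'$ do not meet $I$, so $|I\cup J|\ge|I|+d(u',q)+d(q',v')$. We also have $|J|=d(u',q)+d(q,q')+d(q',v')$. In the first case $|I|=d(u,q)+d(q,q')+d(q',v)$, so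
$$2\big(|I|+d(u',q)+d(q',v')\big)=|I|+|J|+\big[d(u,q)+d(q,u')\big]+\big[d(v,q')+d(q',v')\big],$$
and the triangle inequality finishes. In the second case $|I|=d(u,q')+d(q',q)+d(q,v)$, so
$$2\big(|I|+d(u',q)+d(q',v')\big)=|I|+|J|+\big[d(u,q')+d(q',v')\big]+\big[d(v,q)+d(q,u')\big],$$
and again the triangle inequality applies. $\square$

**Step 7: two chords that meet.** By rotation it suffices to treat $I_1\cap I_3\ne\emptyset$. We apply Lemma 3 with $I=I_1$, $J=I_3$, so we need lower bounds for the distances between their ends. Since $u_1\in G_1$, $v_1,u_3\in G_3$, $v_3\in G_5$, the equations (5) give the distances to the other ends of these geodesics: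
$$d(2,u_1)=\beta_2+p_1+x_1,\quad d(3,v_1)=\beta_3+p_1+y_1,\quad d(4,u_3)=\beta_4+p_3+x_3,\quad d(5,v_3)=\beta_5+p_3+y_3 .\tag{7}$$
Therefore
$$\begin{aligned}
d(u_1,u_3)&\ge D(1,4)-d(1,u_1)-d(u_3,4)=b+c+p_2+p_6+x_1-x_3,\\
d(v_1,v_3)&\ge D(3,6)-d(3,v_1)-d(v_3,6)=a+c+p_2+p_4-y_1+y_3,\\
d(u_1,v_3)&\ge D(2,5)-d(2,u_1)-d(v_3,5)=a+b+c+p_4+p_6-x_1-y_3,\\
d(v_1,u_3)&\ge d(4,v_1)-d(4,u_3)=c-y_1-x_3 .
\end{aligned}\tag{8}$$
Insert (6) and (8) into Lemma 3. In the first case,
$$|I_1\cup I_3|\ge a+b+c+2p_2+p_4+p_6+x_1+y_3>T .$$
In the second case all $x$'s and $y$'s cancel, and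
$$|I_1\cup I_3|\ge a+b+c+p_2+p_4+p_6=T .$$
This proves the Claim. The cancellation in the second case leaves room for the sliding seen in Section 4.

Together with (4), $\|\mathcal N\|\ge\sum\beta_i+\sum L_i+T$ for every finite proper realization. By (3), $\|X\|=\sum\beta_i+\sum L_i+T$, and every $\mathcal N_\tau$ is optimal. The Corollary is proved.

## 6. Every optimal realization is some $\mathcal N_\tau$

Let $D\in\mathcal U$, and let $\mathcal N$ be a proper optimal realization without vertices of degree 2. It is finite by the Fact. We keep all the notation of Section 5 and read off what equality means. The chain is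
$$\|\mathcal N\|\ge|C|+|U|\ge\sum\beta_i+\sum L_i+T=\|\mathcal N\| .$$

**Step 8: the shape of $C$ and of the whole graph.** Equality in (4) holds, so by Lemma 2 $C$ is a cycle through $1',\dots,6'$ with arcs of length $L_i$ from $i'$ to $(i+1)'$ and pendant segments of length $\beta_i$ from $i'$ to $i$. Moreover $|U|=T$, and $C\cup U$ is closed of full measure, so it is the whole metric graph by fact 3.

**Step 9: the meeting chords.** Since $|U|=T$, the strict cases of Section 5 do not occur: $|I_k|\le T$ for all $k$, and some two chords meet. We assume $I_1\cap I_3\neq\emptyset$. (This is justified as follows. If another pair meets, the rotated version of Steps 9–11 shows that the third chord, too, runs through the center of the tripod formed by the pair. Then all three chords have a common point, so $I_1\cap I_3\ne\emptyset$ after all.)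

Now $T\le|I_1\cup I_3|\le|U|=T$. The first case of Lemma 3 gives strict inequality, so we are in the second case, and all the inequalities used there are equalities. Let $q,q'$ be the first and last points of $I_3$ (from $u_3$) lying in $I_1$. On $I_1$ the order is $u_1,q',q,v_1$ with $q\ne q'$. Equality in the triangle inequality at $q$ and in the last line of (8) gives
$$d(v_1,q)+d(q,u_3)=d(v_1,u_3)=c-x_3-y_1\ge0 .\tag{9}$$
Equality in $|I_1\cup I_3|\ge|I_1|+d(u_3,q)+d(q',v_3)$ says that the part of $I_3$ between $q$ and $q'$ lies in $I_1$ up to measure zero. Since $I_1$ is closed, it lies in $I_1$ entirely. So it is the subarc of $I_1$ between $q'$ and $q$.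

**Step 10: $c=x_3+y_1$.** We show that otherwise $\mathcal N$ contains a superfluous piece of road. Suppose $c-x_3-y_1>0$. By (5) and (7), $d(4,v_1)-d(4,u_3)=c-x_3-y_1>0$, so on $G_3$ the order is $3,v_1,u_3,4$. Let $S$ be the open segment of $G_3$ between $v_1$ and $u_3$; it has length $c-x_3-y_1$. It does not meet the pendant segments, since $d(3,v_1)>\beta_3$ and $d(4,u_3)>\beta_4$ by (7). So $S$ lies in the arc of the cycle from $3'$ to $4'$, away from $3'$ and $4'$, and is disjoint from all $G_i$ with $i\ne3$.

Let $Q$ be the path that follows $I_3$ from $u_3$ to $q$ and then $I_1$ from $q$ to $v_1$. By (9), $Q$ has the same length as $S$. The chords meet $C$ only in their ends; $u_1,v_5\in G_1$ and $v_3,u_5\in G_5$ are not on $G_3$, and $v_1,u_3\notin S$. So $Q$ and all three chords avoid $S$.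

Subdivide at $v_1$ and $u_3$ if necessary and delete the edges that make up $S$. Distances between points of $X$ do not decrease. They are all still attained:

- $D(i,i+1)$ by $G_i$, with $S$ replaced by $Q$ in $G_3$;
- $D(i,i+2)$ by concatenating $G_i$ and $G_{i+1}$ and leaving out the common pendant part at $i+1$, again with $Q$ instead of $S$; the length is $\beta_i+L_i+L_{i+1}+\beta_{i+2}$;
- $D(1,4)$ by following $G_1$ from $1$ to $u_1$, then $I_1$, then $G_3$ from $v_1$ to $4$, with $Q$ instead of $S$; the length is $d(1,u_1)+|I_1|+d(v_1,4)$, which is $D(1,4)$ by Step 3;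
- $D(3,6)$ by following $G_3$ from $3$ to $u_3$, with $Q$ instead of $S$, then $I_3$, then $G_5$ from $v_3$ to $6$;
- $D(5,2)$ by following $G_5$ from $5$ to $u_5$, then $I_5$, then $G_1$ from $v_5$ to $2$.

(A walk of length $D(i,j)$ contains a nonrepetitive path that is at most as long, and no path is shorter than $D(i,j)$.) So we have a realization of smaller total length, which contradicts optimality. Hence $c=x_3+y_1$.

**Step 11: the tripod.** Now $d(4,v_1)=d(4,u_3)$, and both points lie on $G_3$, so $u_3=v_1$. Call this point $z$. By (9), $q=z$. Put $\omega:=q'$. Then $I_1$ runs from $u_1$ through $\omega$ to $z$. The segment $I_3$ runs from $z$ back along $I_1$ to $\omega$, and from there to $v_3$ without meeting $I_1$ again. So $Y:=I_1\cup I_3$ is a tripod with center $\omega$ and tips $u_1\in G_1$, $z\in G_3$, $v_3\in G_5$, and $Y\cap C=\{u_1,z,v_3\}$. Its legs are nondegenerate: $\omega\ne z$ because $q'\ne q$; $\omega\neq u_1$ because $\omega\in I_3$ and $I_3\cap C=\{z,v_3\}\subseteq G_3\cup G_5$; and $\omega\neq v_3$ because $\omega\in I_1$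 and $I_1\cap C=\{u_1,z\}\subseteq G_1\cup G_3$.

Next, $|Y|=T=|U|$, so $I_5$ lies in $Y$ up to measure zero, hence $I_5\subseteq Y$ by fact 3. Its ends $u_5\in G_5$ and $v_5\in G_1$ lie in $Y\cap C$, and $G_1,G_3,G_5$ are pairwise disjoint. So $u_5=v_3$, $v_5=u_1$, and $I_5$ is the arc of $Y$ from $v_3$ to $u_1$. In particular it passes through $\omega$, which is what the parenthesis in Step 9 needs.

**Step 12: reading off $\tau$.** Compare $d(2,u_1)=\beta_2+p_1+x_1$ with $d(2,v_5)=\beta_2+p_1+a-y_5$, and $d(5,v_3)=\beta_5+p_3+y_3$ with $d(5,u_5)=\beta_5+p_3+b-x_5$. This gives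
$$x_1=a-y_5\in[0,a],\qquad y_3=b-x_5\in[0,b],$$
while $x_3=c-y_1\in[0,c]$ by Step 10. Put
$$\tau_a=a-x_1\in[0,a],\qquad\tau_b=b-y_3\in[0,b],\qquad\tau_c=c-x_3=y_1\in[0,c].$$
By (5), $d(1,u_1)=\beta_1+p_5+\tau_a$, $d(3,z)=\beta_3+p_1+\tau_c$ and $d(6,v_3)=\beta_6+p_5+\tau_b$. So the tips $u_1,z,v_3$ sit on $C$ exactly where $f_1,f_3,f_5$ sit in $\mathcal N_\tau$.

The three leg lengths of $Y$ are determined by the three sums
$$d(u_1,\omega)+d(\omega,z)=|I_1|,\qquad d(z,\omega)+d(\omega,v_3)=|I_3|,\qquad d(u_1,\omega)+d(\omega,v_3)=|I_5| .$$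
By (6), with $x_1=a-\tau_a$, $y_1=\tau_c$, $x_3=c-\tau_c$, $y_3=b-\tau_b$, $x_5=b-y_3=\tau_b$, $y_5=a-x_1=\tau_a$,
$$\begin{aligned}
|I_1|&=b+p_2+p_6+(a-\tau_a)+\tau_c,\\
|I_3|&=a+p_2+p_4+(c-\tau_c)+(b-\tau_b),\\
|I_5|&=c+p_4+p_6+\tau_b+\tau_a .
\end{aligned}$$
The legs of $\mathcal N_\tau$ satisfy the same three equations:
$$\begin{aligned}
l(f_1o)+l(f_3o)&=(p_6+\tau_b+\tau_c)+(p_2+a-\tau_a+b-\tau_b)=|I_1|,\\
l(f_3o)+l(f_5o)&=(p_2+a-\tau_a+b-\tau_b)+(p_4+\tau_a+c-\tau_c)=|I_3|,\\
l(f_1o)+l(f_5o)&=(p_6+\tau_b+\tau_c)+(p_4+\tau_a+c-\tau_c)=|I_5| .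
\end{aligned}$$
So the legs agree. By Step 8 the metric graph of $\mathcal N$ is $C\cup Y$, with $Y$ attached to $C$ at its three tips only. It is therefore isometric, by a map fixing $X$, to the metric graph of $\mathcal N_\tau$. Neither network has vertices of degree 2, so fact 4 gives $\mathcal N\cong\mathcal N_\tau$. Conversely, every $\mathcal N_\tau$ is optimal by Section 5, and different $\tau$ give non-isomorphic networks by Section 4. This completes the proof of Theorem 2. $\blacksquare$
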